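\title{Directed and undirected diameters of vertex-transitive digraphs}

\begin{abstract}
Let $D$ be a connected vertex-transitive digraph on $n\ge 2$ vertices, with directed diameter $d^+$ and undirected diameter $d$. We prove that $d^+\le 1+(2d+1)\ln(n-1)\le 5d\ln n$, which settles in the affirmative the conjecture that $d^+=O(d(\log n)^c)$ for some constant $c$. The logarithm can be dropped when undirected balls grow moderately. It can be replaced by an iterated logarithm for Cayley digraphs of abelian groups, for digraphs with $d\le2$, and when any two vertices have a common descendant within directed distance $O(d)$. It cannot be replaced by a constant: $d^+$ is unbounded on Cayley digraphs of cyclic groups with $d\le 2$.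
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{digraph} $D$ consists of a finite vertex set $V$, with $n=|V|\ge2$, and a set of \emph{arcs} $u\to v$, which are ordered pairs of distinct vertices; $u\to v$ and $v\to u$ may both be arcs. (Loops and repeated arcs would change none of the quantities below.) The \emph{directed diameter} $d^+=d^+(D)$ is the maximum, over ordered pairs $(u,v)$ of vertices, of the length of a shortest directed path from $u$ to $v$. The \emph{undirected diameter} $d=d(D)$ is the diameter of the underlying graph, obtained by ignoring orientations, and $D$ is \emph{connected} if that graph is. Always $d\le d^+$, and the ratio $d^+/d$ is the price of obeying the orientations.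

Without further assumptions the price can be as high as $n-1$. On the vertices $1,\dots,n$ with $n\ge3$, take the arcs $i\to i+1$ and the arcs $j\to i$ for $j\ge i+2$. Any two vertices are adjacent, so $d=1$. The directed cycle $1\to2\to\dots\to n\to1$ gives $d^+\le n-1$, and equality holds because no arc raises the label by more than $1$. In this digraph the vertices look very different from each other, and it is natural to ask what happens when they all look alike.

A digraph is \emph{vertex-transitive} if its automorphism group acts transitively on $V$. The basic examples are Cayley digraphs: for a finite group $\Gamma$ and a set $S\subseteq\Gamma\setminus\{1\}$, the digraph $\mathrm{Cay}(\Gamma,S)$ has vertex set $\Gamma$ and arcs $x\to xs$ for $x\in\Gamma$, $s\in S$, and left multiplications act transitively by automorphisms. Small cases suggest that symmetry makes the price bounded.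
\begin{itemize}
\item The directed cycle $\mathrm{Cay}(\mathbb Z/n,\{1\})$ has $d=\lfloor n/2\rfloor$ and $d^+=n-1\le 2d$.
\item A vertex-transitive digraph with $d=1$ has $d^+\le2$ (Example~\ref{ex:done}).
\item In $\mathrm{Cay}(\mathbb Z/7,\{1,3\})$ the neighbors of $0$ are $\pm1,\pm3$, and $\pm2=\pm(3-1)$, so $d=2$. Directed paths of length at most $2$ from $0$ reach $0,1,2,3,4,6$, and $5=1+1+3$, so $d^+=3$.
\end{itemize}
One would guess from these that $d^+=O(d)$. The obvious way to prove a bound of this kind is to take a shortest undirected path and replace each arc that points the wrong way by a directed detour. The directed cycle shows that this approach is hopeless, since there a single detour has length $n-1$. Any proof has to be global.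

The following bounds are known: $d^+=O(d^2(\log n)^3)$ for Cayley digraphs, and $d^+=O(d\log n)$ for regular edge-transitive digraphs. The problem we consider is the following conjecture from \cite{eulerian}.

\medskip
\noindent\textbf{Conjecture.} \emph{There are absolute constants $c$ and $C$ such that every connected vertex-transitive digraph on $n\ge2$ vertices satisfies $d^+\le C\,d\,(\log n)^c$.}
\medskip

The conjecture is true, with $c=1$. Throughout, $\ln$ is the natural logarithm.

\begin{theorem}\label{thm:main}
Every connected vertex-transitive digraph on $n\ge2$ vertices satisfies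
\[
d^+\le\Bigl\lfloor \frac{2\ln(n-1)}{\ln(1+1/d)}\Bigr\rfloor+1\ \le\ 1+(2d+1)\ln(n-1)\ \le\ 5\,d\ln n .
\]
\end{theorem}

The next two theorems improve the logarithm under additional hypotheses. For $r\ge0$ let $\gamma(r)$ be the number of vertices within undirected distance $r$ of a given vertex. By transitivity it does not depend on the vertex, and $\gamma(0)=1$, $\gamma(d)=n$.

\begin{theorem}\label{thm:growth}
Every connected vertex-transitive digraph on $n\ge2$ vertices satisfies
\[
d^+\ \le\ 2d+1+9\sum_{r=1}^{d-1}\ln\frac{n}{\gamma(r)} .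
\]
Consequently, if $K\ge1$, $\kappa\ge0$ and $\gamma(r)\ge\frac nK\bigl(\frac rd\bigr)^{\kappa}$ for $1\le r\le d$, then $d^+\le 2d+1+9(\kappa+\ln K)\,d$.
\end{theorem}

If $w$ can be reached from $u$ by a directed path of length at most $\ell$, we call $w$ an \emph{$\ell$-descendant} of $u$ and $u$ an \emph{$\ell$-ancestor} of $w$.

\begin{theorem}\label{thm:loglog}
Let $D$ be a connected vertex-transitive digraph on $n\ge2$ vertices.
\begin{itemize}
\item[(a)] Let $\ell\ge1$. If every two vertices have a common $\ell$-descendant, or if every two vertices have a common $\ell$-ancestor, then $d^+\le2\ell\,\lceil\log_2(2\ln n)\rceil$.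
\item[(b)] If $D$ is a Cayley digraph of an abelian group, then $d^+\le2d\,\lceil\log_2(2\ln n)\rceil$.
\item[(c)] If $d\le2$, then $d^+\le2\lceil\log_2(2\ln n)\rceil+14$.
\end{itemize}
\end{theorem}

Part (a) improves on Theorem~\ref{thm:main} when $\ell=O(d)$. Finally, the guess $d^+=O(d)$ is false, already in the situation covered by parts (b) and (c).

\begin{proposition}\label{prop:lower}
The directed diameter $d^+$ is unbounded on Cayley digraphs of cyclic groups with $d\le2$. Hence there is no function $F$ such that $d^+\le F(d)$ for all connected vertex-transitive digraphs; in particular $d^+=O(d)$ is false.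
\end{proposition}

We do not determine the optimal dependence on $n$ for general vertex-transitive digraphs; in particular we do not settle whether the factor $\log n$ in Theorem~\ref{thm:main} is optimal.

All three upper bounds are proved by showing that the set of vertices reachable from a base point in $t$ directed steps grows quickly with $t$. Section~\ref{sec:lift} turns this into a question about products of subsets of a finite group. Section~\ref{sec:exp} proves the expansion inequality behind Theorems~\ref{thm:main} and~\ref{thm:growth}, which are derived in Sections~\ref{sec:main} and~\ref{sec:growth}. Section~\ref{sec:loglog} proves Theorem~\ref{thm:loglog} by a different inequality, and Section~\ref{sec:lower} constructs the examples of Proposition~\ref{prop:lower}.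

\section{Balls as product sets in a group}\label{sec:lift}

In Sections~\ref{sec:lift}--\ref{sec:loglog}, $D$ is a connected vertex-transitive digraph on $n\ge2$ vertices, $G$ is a group of automorphisms of $D$ that is transitive on $V$, and $v_0$ is a fixed vertex with stabilizer $H=\{g\in G: gv_0=v_0\}$. For $X\subseteq V$ let $N^+(X)$ be the set of heads of arcs with tail in $X$. Let $B_t$ be the set of $t$-descendants of $v_0$, so that
\[
B_0=\{v_0\},\qquad B_{t+1}=B_t\cup N^+(B_t),
\]
and let $U_r$ be the ball of radius $r$ about $v_0$ in the underlying graph, so that $|U_r|=\gamma(r)$. The set of $t$-descendants of the vertex $gv_0$ is $gB_t$. Hence $d^+\le t$ if and only if $B_t=V$. In fact it is enough to cover more than half of $V$.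

\begin{lemma}\label{lem:meet}
For every vertex $v$ and every $t\ge0$, the number of $t$-ancestors of $v$ is $|B_t|$. If $|B_s|+|B_t|>n$, then $d^+\le s+t$.
\end{lemma}

\begin{proof}
By transitivity all vertices have the same number of $t$-ancestors and the same number $|B_t|$ of $t$-descendants. Counting the pairs $(u,w)$ with $w$ a $t$-descendant of $u$ first by $u$ and then by $w$ shows that the two numbers are equal. If $|B_s|+|B_t|>n$, then for any $u,v$ some vertex is both an $s$-descendant of $u$ and a $t$-ancestor of $v$, which gives a directed path of length at most $s+t$ from $u$ to $v$.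
\end{proof}

\begin{example}\label{ex:done}
The ball $U_1$ is the union of $B_1$ and the set of $1$-ancestors of $v_0$. These two sets have size $|B_1|$ and share $v_0$, so
\begin{equation}\label{eq:first}
|B_1|\ge\tfrac12\bigl(\gamma(1)+1\bigr).
\end{equation}
If $d=1$, then $\gamma(1)=n$, so $2|B_1|>n$ and $d^+\le2$.
\end{example}

In a Cayley digraph each $s\in S$ gives a permutation $x\mapsto xs$ of the vertices that moves every vertex along an arc, and the arguments below rest on these permutations. A general vertex-transitive digraph comes with no such maps: an automorphism that moves $v_0$ along an arc need not move the other vertices along arcs. The remedy is to count group elements instead of vertices. Put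
\[
S=\{g\in G:\ v_0\to gv_0\text{ is an arc}\},\qquad \widetilde X=\{g\in G:\ gv_0\in X\}\quad(X\subseteq V),
\]
and call $\widetilde X$ the \emph{lift} of $X$. Since $D$ is connected and $n\ge2$, there is an arc, and an automorphism moves its tail to $v_0$; so $S\ne\emptyset$. For $s\in S$ the map $x\mapsto xs$ is a permutation of $G$, and part (ii) of the next lemma says that $xv_0\to xsv_0$ is always an arc. When $D=\mathrm{Cay}(\Gamma,S)$ one can take $G=\Gamma$ and $v_0=1$; then $H$ is trivial, $\widetilde X=X$, and the two meanings of $S$ agree.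

For subsets $Y,Z$ of $G$ we write $YZ=\{yz:y\in Y,\ z\in Z\}$ and $Y^{-1}=\{y^{-1}:y\in Y\}$. Put $A_t=\widetilde{B_t}$, so $A_0=H$.

\begin{lemma}\label{lem:dict}
\begin{itemize}
\item[(i)] For $X\subseteq V$ we have $|\widetilde X|=|H|\,|X|$ and $\widetilde XH=\widetilde X$. In particular $|G|=|H|\,n$.
\item[(ii)] For $x,y\in G$, the pair $xv_0\to yv_0$ is an arc if and only if $x^{-1}y\in S$. The lift of $N^+(X)$ is $\widetilde XS$.
\item[(iii)] Every $g\in\widetilde{U_r}$ either lies in $H$ or is a product of $j$ elements of $S\cup S^{-1}$ for some $j$ with $1\le j\le r$.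
\item[(iv)] $A_1=H\cup S$, and $A_sA_t=A_{s+t}$ for all $s,t\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) A vertex $w$ has the form $g_0v_0$ by transitivity, and the elements $g$ with $gv_0=w$ form the coset $g_0H$. So $\widetilde X$ is a disjoint union of $|X|$ cosets $g_0H$.

(ii) Apply the automorphism $x^{-1}$: the pair $xv_0\to yv_0$ is an arc if and only if $v_0\to x^{-1}yv_0$ is. Next, $yv_0\in N^+(X)$ means that $xv_0\to yv_0$ is an arc for some $x\in\widetilde X$, that is, $y\in xS$ for some $x\in\widetilde X$.

(iii) If $g\notin H$, there is an undirected path of some length $j$, $1\le j\le r$, from $v_0$ to $gv_0$. Write its vertices as $x_0v_0,\dots,x_jv_0$ with $x_0=1$ and $x_j=g$. For each $i$ one of $x_{i-1}v_0\to x_iv_0$ and $x_iv_0\to x_{i-1}v_0$ is an arc, so $x_{i-1}^{-1}x_i\in S\cup S^{-1}$ by (ii), and $g=(x_0^{-1}x_1)(x_1^{-1}x_2)\cdots(x_{j-1}^{-1}x_j)$.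

(iv) Since $B_1=\{v_0\}\cup N^+(\{v_0\})$, the definition of $S$ gives $A_1=H\cup S$. By (i) and (ii), $A_{t+1}=A_t\cup A_tS=A_tH\cup A_tS=A_tA_1$ for all $t\ge0$. By induction $A_sA_t=A_{s+t}$ for $t\ge1$: the case $t=1$ was just shown, and $A_sA_{t+1}=A_sA_tA_1=A_{s+t}A_1$. For $t=0$ the claim is $A_sH=A_s$, which is (i).
\end{proof}

\section{Expansion of out-neighborhoods}\label{sec:exp}

We want to show that $X\cup N^+(X)$ is noticeably larger than $X$. The only information available concerns undirected paths, which may use arcs backward, and $N^+(X)$ sees arcs only forward. The idea that reconciles the two is visible on the directed cycle.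

\begin{example}\label{ex:cycle}
Let $D=\mathrm{Cay}(\mathbb Z/n,\{1\})$ and $X=\{0,1,\dots,m-1\}$ with $1\le m<n/2$. For $g\in\mathbb Z/n$ let $\delta(g)=|(X+g)\setminus X|$ be the number of new points produced by the shift $g$. Here $\delta(g)=\delta(-g)=\min(g,m)$ for $0\le g\le n/2$. Three features of $\delta$ matter.

First, $\delta$ does not see orientation. The forward shift gains the point $m$ and the backward shift gains the point $-1$. These are different points, but there are equally many of them, because a shift of a finite set gains as many points as it loses. Second, $\delta(g+h)\le\delta(g)+\delta(h)$, so $\delta(g)\le r\,\delta(1)$ for all $g$ in $U_r=\{-r,\dots,r\}$. Third, $\delta$ is large on average over a ball that is large compared with $X$. Over $U_m$, which has $2m+1$ elements, the average is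
\[
\frac{2(1+2+\dots+m)}{2m+1}=\frac{m(m+1)}{2m+1}=|X|\Bigl(1-\frac{|X|}{\gamma(m)}\Bigr).
\]
Together these give $m\,\delta(1)\ge m(m+1)/(2m+1)$, so one forward step gains at least $(m+1)/(2m+1)>\frac12$ points. The true gain is one point, so the argument loses less than a factor of $2$.
\end{example}

None of the three features depends on the shape of $X$ or on the group.

\begin{lemma}\label{lem:exp}
For every nonempty $X\subseteq V$ and every $r$ with $1\le r\le d$,
\[
|X\cup N^+(X)|\ \ge\ |X|\Bigl(1+\frac1r\Bigl(1-\frac{|X|}{\gamma(r)}\Bigr)\Bigr).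
\]
\end{lemma}

\begin{proof}
Let $A=\widetilde X$, and for $g\in G$ put $\delta(g)=|Ag\setminus A|$. As $|Ag|=|A|$, we have $\delta(g)=|A|-|Ag\cap A|=|A\setminus Ag|$.

\emph{Symmetry.} Right multiplication by $g$ maps $Ag^{-1}\setminus A$ bijectively onto $A\setminus Ag$, so $\delta(g^{-1})=\delta(g)$.

\emph{Subadditivity.} An element of $Agh\setminus A$ lies in $Agh\setminus Ah$ or in $Ah\setminus A$, and right multiplication by $h$ maps $Ag\setminus A$ bijectively onto $Agh\setminus Ah$. So $\delta(gh)\le\delta(g)+\delta(h)$.

Let $\mu=\max_{s\in S}\delta(s)$. By symmetry $\delta\le\mu$ on $S\cup S^{-1}$, and by subadditivity $\delta\le j\mu$ on products of $j$ such elements. Also $\delta=0$ on $H$, since $Ah=A$ for $h\in H$ by Lemma~\ref{lem:dict}(i). Lemma~\ref{lem:dict}(iii) now gives $\delta(g)\le r\mu$ for all $g\in\widetilde{U_r}$.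

\emph{Averaging.} The sum $\sum_{g\in G}|Ag\cap A|$ counts triples $(a,a',g)\in A\times A\times G$ with $ag=a'$, and each pair $(a,a')$ determines exactly one $g$. So the sum is $|A|^2$, and the part of it with $g\in\widetilde{U_r}$ is at most $|A|^2$. Averaging $\delta(g)=|A|-|Ag\cap A|$ over $\widetilde{U_r}$ and using Lemma~\ref{lem:dict}(i), we get
\[
r\mu\ \ge\ |A|-\frac{|A|^2}{|\widetilde{U_r}|}=|A|\Bigl(1-\frac{|X|}{\gamma(r)}\Bigr).
\]

Choose $s\in S$ with $\delta(s)=\mu$. Then $|A\cup AS|\ge|A\cup As|=|A|+\mu$. By Lemma~\ref{lem:dict}(ii) the set $A\cup AS$ is the lift of $X\cup N^+(X)$, and dividing by $|H|$ gives the claim.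
\end{proof}

Transitivity enters through the permutations $x\mapsto xs$ of $G$, without which there is no symmetry between forward and backward steps. In the digraph on $1,\dots,n$ from Section~\ref{sec:intro}, where $d=1$, the set $X=\{1,\dots,m\}$ with $m<n$ gains the single vertex $m+1$, whereas the lemma with $r=1$ would promise $m(1-m/n)$ new vertices.

\section{Logistic growth and the bound $d^+=O(d\log n)$}\label{sec:main}

Take $r=d$ in Lemma~\ref{lem:exp}, so that $\gamma(r)=n$; this is where connectedness is used. In one step the density $x=|X|/n$ increases to at least $x+x(1-x)/d$. This recursion is a discrete form of the logistic equation $x'=x(1-x)/d$, along whose solutions $\ln\frac{x}{1-x}$ has constant derivative $1/d$. So the quantity to follow is the ratio of the inside to the outside,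
\[
\omega(X)=\frac{|X|}{n-|X|}\qquad(X\subsetneq V).
\]
It treats the growth of a small set and the decay of a small complement at the same time.

\begin{corollary}\label{cor:odds}
Let $X\subseteq V$ be nonempty and suppose that $X'=X\cup N^+(X)$ is not all of $V$. Then $\omega(X')\ge(1+\frac1d)\,\omega(X)$.
\end{corollary}

\begin{proof}
Let $x=|X|/n$, so $0<x<1$, and let $y=x+x(1-x)/d$. Then $1-y=(1-x)(1-x/d)>0$, and $y\le|X'|/n<1$ by Lemma~\ref{lem:exp}. The function $z\mapsto z/(1-z)$ is increasing on $[0,1)$, so
\[
\omega(X')\ \ge\ \frac{y}{1-y}=\frac{x}{1-x}\cdot\frac{1+(1-x)/d}{1-x/d}\ \ge\ \omega(X)\Bigl(1+\frac1d\Bigr),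
\]
where the last inequality holds because $(1+\frac1d)(1-\frac xd)=1+\frac{1-x}{d}-\frac{x}{d^2}\le1+\frac{1-x}{d}$.
\end{proof}

We also need the elementary inequality
\begin{equation}\label{eq:log}
\ln(1+y)\ \ge\ \frac{2y}{2+y}\qquad(y\ge0).
\end{equation}
Both sides vanish at $y=0$, and the derivative of their difference is $\frac1{1+y}-\frac4{(2+y)^2}=\frac{y^2}{(1+y)(2+y)^2}\ge0$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose $B_T\ne V$. Then $B_t\ne V$ for all $t\le T$, and $T$ applications of Corollary~\ref{cor:odds} give
\[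
\omega(B_T)\ \ge\ \Bigl(1+\frac1d\Bigr)^T\omega(B_0)=\frac{(1+1/d)^T}{n-1}.
\]
On the other hand $|B_T|\le n-1$, so $\omega(B_T)\le n-1$. Hence $(1+1/d)^T\le(n-1)^2$, that is, $T\le 2\ln(n-1)/\ln(1+1/d)$. So $B_T=V$ for $T=\lfloor2\ln(n-1)/\ln(1+1/d)\rfloor+1$, which is the first inequality.

By \eqref{eq:log} with $y=1/d$ we have $\ln(1+1/d)\ge\frac{2}{2d+1}$, which gives the second inequality. For the third, $2d+1\le3d$ and $1\le d\ln n/\ln2\le1.45\,d\ln n$, so $1+(2d+1)\ln(n-1)\le4.45\,d\ln n$.
\end{proof}

\section{A bound in terms of undirected growth}\label{sec:growth}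

On the directed cycle Theorem~\ref{thm:main} gives order $n\ln n$, while the truth is $n-1$. The loss occurs while the ball is small. For an interval of $m$ points, Lemma~\ref{lem:exp} with $r=d$ promises fewer than $m/d$ new points, but with $r=m$ it promises more than $\frac12$, as in Example~\ref{ex:cycle}. In general the lemma is strongest when $r$ is as small as possible subject to $\gamma(r)$ being well above $|X|$. We therefore divide time into phases, and in phase $r$ we use the smallest radius $r$ with $\gamma(r)>2|B_t|$.

\begin{proof}[Proof of Theorem~\ref{thm:growth}]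
For $2\le r\le d$ let $N_r$ be the number of $t\ge1$ with
\[
\tfrac12\gamma(r-1)\le|B_t|<\tfrac12\gamma(r).
\]
For such $t$, Lemma~\ref{lem:exp} gives $|B_{t+1}|\ge(1+\frac1{2r})|B_t|$, so $N_r$ is finite. These $t$ are consecutive because $|B_t|$ is nondecreasing. If $N_r\ge1$, compare the first and the last of them:
\[
\tfrac12\gamma(r-1)\Bigl(1+\frac1{2r}\Bigr)^{N_r-1}<\tfrac12\gamma(r).
\]
By \eqref{eq:log}, $\ln(1+\frac1{2r})\ge\frac2{4r+1}$. With the notation $L_r=\ln\frac{n}{\gamma(r)}$, so that $L_1\ge\dots\ge L_d=0$, we obtain
\[
N_r\le1+\bigl(2r+\tfrac12\bigr)(L_{r-1}-L_r),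
\]
and this holds for $N_r=0$ as well.

Let $t_0\ge1$ be the least integer with $|B_{t_0}|\ge n/2$; it exists by Theorem~\ref{thm:main}. For $1\le t<t_0$ we have $\frac12\gamma(1)\le|B_t|<\frac12\gamma(d)$ by \eqref{eq:first}, so $t$ is counted by some $N_r$. Therefore
\[
t_0\ \le\ 1+\sum_{r=2}^dN_r\ \le\ d+\tfrac12L_1+2\sum_{r=2}^dr(L_{r-1}-L_r).
\]
For $d\ge2$, summation by parts gives
\[
\sum_{r=2}^dr(L_{r-1}-L_r)=\sum_{r=1}^{d-1}(r+1)L_r-\sum_{r=2}^{d}rL_r=L_1+\sum_{r=1}^{d-1}L_r ,
\]
using $L_d=0$. As $L_1\le\sum_{r=1}^{d-1}L_r$, we conclude that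
\[
t_0\le d+\tfrac52L_1+2\sum_{r=1}^{d-1}L_r\le d+\tfrac92\sum_{r=1}^{d-1}L_r .
\]
For $d=1$ the sums are empty and $L_1=0$, so the same bound $t_0\le d$ holds.

If $B_{t_0}=V$, then $d^+\le t_0$. Otherwise Lemma~\ref{lem:exp} with $r=d$ gives $|B_{t_0+1}|>|B_{t_0}|\ge n/2$, so $|B_{t_0}|+|B_{t_0+1}|>n$ and $d^+\le2t_0+1$ by Lemma~\ref{lem:meet}. In both cases $d^+\le2d+1+9\sum_{r=1}^{d-1}L_r$.

Under the growth hypothesis, $L_r\le\ln K+\kappa\ln\frac dr$. Since $\ln\frac dx$ is decreasing in $x$ and nonnegative on $(0,d]$,
\[
\sum_{r=1}^{d-1}\ln\frac dr\ \le\ \int_0^d\ln\frac dx\,dx=d,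
\]
and so $\sum_{r=1}^{d-1}L_r\le(\kappa+\ln K)\,d$.
\end{proof}

\begin{remark}
With no information on growth, $L_r\le\ln n$ gives $d^+\le2d+1+9(d-1)\ln n$, the order of Theorem~\ref{thm:main}. The directed cycle has $\gamma(r)=\min(2r+1,n)$ and $n\le2d+1$, so $nr/d\le\gamma(r)$ for $1\le r\le d$. The hypothesis holds with $K=\kappa=1$, and the theorem gives $d^+\le11d+1$, the correct order.
\end{remark}

\section{Common descendants and the iterated logarithm}\label{sec:loglog}

Measure the smallness of a ball by $\alpha_t=\ln(n/|B_t|)$, which starts at $\alpha_0=\ln n$. While the ball is small, Lemma~\ref{lem:exp} with $r=d$ lowers $\alpha_t$ by about $1/d$ per step, hence by a constant every $d$ steps. To do better we look for a situation in which $\alpha_t$ is \emph{halved} in a comparable number of steps.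

The simplest such situation is a subset $A$ of an abelian group $G$ with $A-A=G$. For $X\subseteq G$ we claim that $|X+A|^2\ge|X|\,|G|$. Write each $w\in G$ as $w=z_w-y_w$ with $y_w,z_w\in A$, and send $(x,w)$ to the pair $(x+y_w,\,x+z_w)$ of elements of $X+A$. The difference of the pair recovers $w$, hence $y_w$, hence $x$, so the map is injective. Thus the density of $X+A$ is at least the square root of the density of $X$. For $A=\{0,1,3\}$ in $\mathbb Z/7$ the inequality reads $3^2\ge1\cdot7$ for $X=\{0\}$ and $6^2\ge3\cdot7$ for $X=A$. Commutativity was not needed, and the general statement is the Ruzsa triangle inequality.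

\begin{lemma}\label{lem:ruzsa}
For nonempty subsets $X,Y,Z$ of a finite group,
\[
|X|\,|Y^{-1}Z|\le|XY|\,|XZ|\qquad\text{and}\qquad|X|\,|YZ^{-1}|\le|YX|\,|ZX| .
\]
\end{lemma}

\begin{proof}
For each $w\in Y^{-1}Z$ fix $y_w\in Y$ and $z_w\in Z$ with $w=y_w^{-1}z_w$. The map $(x,w)\mapsto(xy_w,xz_w)$ from $X\times Y^{-1}Z$ to $XY\times XZ$ is injective, because $w=(xy_w)^{-1}(xz_w)$ and then $x=(xy_w)y_w^{-1}$. This proves the first inequality. Applied to $X^{-1},Y^{-1},Z^{-1}$ it reads $|X|\,|YZ^{-1}|\le|X^{-1}Y^{-1}|\,|X^{-1}Z^{-1}|$, and the sets on the right are the inverses of $YX$ and $ZX$.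
\end{proof}

For the rest of this section put $j=\lceil\log_2(2\ln n)\rceil$. Then $j\ge1$ because $2\ln2>1$, and $2^{-j}\ln n\le\frac12$.

\begin{lemma}\label{lem:sqrt}
Let $\ell\ge1$ and $M\ge1$. If one of the sets $A_\ell A_\ell^{-1}$ and $A_\ell^{-1}A_\ell$ has at least $|G|/M$ elements, then $|B_{j\ell}|\ge e^{-1/2}n/M$.
\end{lemma}

\begin{proof}
Let $Q$ be the set in question. Apply Lemma~\ref{lem:ruzsa} with $X=A_t$ and $Y=Z=A_\ell$, using the first inequality if $Q=A_\ell^{-1}A_\ell$ and the second if $Q=A_\ell A_\ell^{-1}$. Since $A_tA_\ell=A_\ell A_t=A_{t+\ell}$ by Lemma~\ref{lem:dict}(iv), both cases give $|A_t|\,|Q|\le|A_{t+\ell}|^2$. Divide by $|G|^2$ and use $|A_t|/|G|=|B_t|/n=e^{-\alpha_t}$ to get $e^{-\alpha_t}/M\le e^{-2\alpha_{t+\ell}}$, that is,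
\[
\alpha_{t+\ell}-\ln M\ \le\ \tfrac12(\alpha_t-\ln M).
\]
After $j$ iterations from $t=0$ we have $\alpha_{j\ell}-\ln M\le2^{-j}(\ln n-\ln M)\le\frac12$.
\end{proof}

In general an undirected path may change direction at every vertex, and Lemma~\ref{lem:dict}(iii) says only that $G$ consists of products of $d$ elements of $A_1\cup A_1^{-1}$. Lemma~\ref{lem:sqrt} needs products with a single change of direction. Each part of Theorem~\ref{thm:loglog} has a hypothesis that supplies them: in (a) it is assumed, in (b) the steps can be reordered, and in (c) the paths are too short to turn twice.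

\begin{proof}[Proof of Theorem~\ref{thm:loglog}]
(a) Let $g\in G$. Suppose first that $v_0$ and $gv_0$ have a common $\ell$-descendant $w$. Then $w\in B_\ell\cap gB_\ell$, so $w=av_0=gbv_0$ with $a,b\in A_\ell$. Thus $a^{-1}gb\in H$, and $g\in aHb^{-1}\subseteq A_\ell A_\ell^{-1}$ because $A_\ell H=A_\ell$. So under the first hypothesis $A_\ell A_\ell^{-1}=G$. Suppose next that $v_0$ and $gv_0$ have a common $\ell$-ancestor $xv_0$. Then $v_0$ and $gv_0$ lie in $xB_\ell$, which means $x^{-1}\in A_\ell$ and $x^{-1}g\in A_\ell$, and $g=x\cdot x^{-1}g\in A_\ell^{-1}A_\ell$. So under the second hypothesis $A_\ell^{-1}A_\ell=G$. In either case Lemma~\ref{lem:sqrt} with $M=1$ gives $|B_{j\ell}|\ge e^{-1/2}n>n/2$, since $e<4$. Lemma~\ref{lem:meet} gives $d^+\le2j\ell$.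

(b) Let $D=\mathrm{Cay}(G,S)$ with $G$ abelian, and let $u,v\in G$. An undirected path of length at most $d$ from $u$ to $v$ writes $u^{-1}v$ as a product of at most $d$ elements of $S\cup S^{-1}$. By commutativity we may collect the factors to get $u^{-1}v=pq^{-1}$, where each of $p,q$ is a product of at most $d$ elements of $S$. Then $up=vq$ is a common $d$-descendant of $u$ and $v$, and (a) applies with $\ell=d$.

(c) Let $d\le2$. By Lemma~\ref{lem:dict}(iii), each $g\in G$ lies in one of $H$, $S$, $SS$, which are contained in $A_2$; or in one of $S^{-1}$, $S^{-1}S^{-1}$, which are contained in $A_2^{-1}$; or in $SS^{-1}\subseteq A_1A_1^{-1}$; or in $S^{-1}S\subseteq A_1^{-1}A_1$. Hence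
\[
G=A_2\cup A_2^{-1}\cup A_1A_1^{-1}\cup A_1^{-1}A_1 ,
\]
and one of the four sets has at least $|G|/4$ elements. If it is $A_2$ or $A_2^{-1}$, then $|B_2|\ge n/4$, and we put $T=2$. Otherwise Lemma~\ref{lem:sqrt} with $\ell=1$ and $M=4$ gives $|B_j|\ge e^{-1/2}n/4>n/7$, since $e<49/16$, and we put $T=j$. In both cases $|B_T|\ge n/7$ and $T\le j+2$.

The ball now has constant density but may not yet cover half of $V$. Since $d$ is bounded, the logistic growth of Section~\ref{sec:main} closes this gap in a bounded number of steps. If $B_{T+5}\ne V$, then $\omega(B_T)\ge\frac16$, and five applications of Corollary~\ref{cor:odds}, with $1+\frac1d\ge\frac32$, give $\omega(B_{T+5})\ge\frac16\bigl(\frac32\bigr)^5=\frac{243}{192}>1$. So $|B_{T+5}|>n/2$ whether or not $B_{T+5}=V$, and Lemma~\ref{lem:meet} gives $d^+\le2(T+5)\le2j+14$.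
\end{proof}

\section{Sets with full difference set and deficient sumsets}\label{sec:lower}

For a subset $A$ of an abelian group, written additively, let $A-A=\{a-a':a,a'\in A\}$ and let $kA$ be the set of sums $a_1+\dots+a_k$ with all $a_i\in A$. If $0\in A$, then in the Cayley digraph defined by $A\setminus\{0\}$ the directed ball of radius $k$ about $0$ is $kA$, while $A-A$ lies in the undirected ball of radius $2$. Proposition~\ref{prop:lower} is therefore a consequence of the following statement.

\begin{lemma}\label{lem:sumset}
For every $k\ge1$ there are $q\ge2$ and $A\subseteq\mathbb Z/q$ with $A-A=\mathbb Z/q$ and $kA\ne\mathbb Z/q$.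
\end{lemma}

For $k=2$ the set $\{0,1,3\}\subseteq\mathbb Z/7$ of Section~\ref{sec:intro} is an example. For general $k$ we need a construction. The condition $A-A=G$ can be built in: choose any function $f\colon G\to G$ and put
\begin{equation}\label{eq:A}
A=\{f(x):x\in G\}\cup\{f(x)+x:x\in G\},
\end{equation}
so that $x=(f(x)+x)-f(x)\in A-A$ for every $x$. In a $k$-fold sum of elements of $A$, write each summand as $f(x)$ or $f(x)+x$ and collect the summands with the same $x$. If $x_1,\dots,x_s$ are the distinct elements that occur, and $f(x_i)$ occurs $a_i$ times and $f(x_i)+x_i$ occurs $b_i$ times, the sum is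
\begin{equation}\label{eq:sum}
\sum_{i=1}^s\bigl((a_i+b_i)f(x_i)+b_ix_i\bigr),\qquad\text{where }\ \sum_{i=1}^s(a_i+b_i)=k,
\end{equation}
and each $(a_i,b_i)$ belongs to the finite set of \emph{types}
\[
P=\{(a,b)\in\mathbb Z_{\ge0}^2:\ 1\le a+b\le k\}.
\]
We must choose $G$ and $f$ so that all sums \eqref{eq:sum} avoid one fixed element. We take $G$ to be a product $\prod_i\mathbb Z/q_i$ with pairwise coprime moduli $q_i>k$; call such a product, including the empty one, \emph{admissible}. The element to avoid is $-\mathbf 1$, all of whose coordinates are $-1$. It suffices that each sum differ from $-1$ in \emph{some} coordinate, and different coordinates can take care of different sums.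

In a single coordinate, a term of known type can be made small. For $(a,b)\in P$ and $q>k$ define $\rho_{a,b}\colon\mathbb Z/q\to\mathbb Z/q$ by
\[
\rho_{a,b}(y)=-\Bigl\lfloor\frac{b\,\bar y}{a+b}\Bigr\rfloor\bmod q,
\]
where $\bar y\in\{0,\dots,q-1\}$ represents $y$. The integer $b\bar y-(a+b)\lfloor b\bar y/(a+b)\rfloor$ is the remainder of $b\bar y$ on division by $a+b$. Therefore
\begin{equation}\label{eq:rem}
(a+b)\,\rho_{a,b}(y)+by\ \text{ is the residue of an integer in }\{0,\dots,a+b-1\}.
\end{equation}
The difficulty is that $f(x)$ has to be defined before we know the type with which $x$ will occur.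

\begin{example}
Let $k=2$. The sums with one variable are $2f(x)$, $2f(x)+x$ and $2f(x)+2x$, of types $(2,0)$, $(1,1)$, $(0,2)$. One coordinate per type disposes of them. In $G_1=\mathbb Z/3\times\mathbb Z/5\times\mathbb Z/7$ let
\[
f_1(y_1,y_2,y_3)=\bigl(0,\ -\lfloor\bar y_2/2\rfloor,\ -y_3\bigr).
\]
Then $2f_1(x)$ has first coordinate $0$, $2f_1(x)+x$ has second coordinate $0$ or $1$, and $2f_1(x)+2x$ has third coordinate $0$. None of them is $-\mathbf 1$.

Sums with two variables escape: for $x_1=(0,2,1)$ and $x_2=(2,0,0)$ we get $f_1(x_1)+\bigl(f_1(x_2)+x_2\bigr)=(0,-1,-1)+(2,0,0)=-\mathbf 1$. To block this sum we want a new coordinate in which $f$ uses the rule $\rho_{1,0}=0$ at $x_1$ and the rule $\rho_{0,1}(y)=-y$ at $x_2$. So the rule must depend on the variable, and we let it depend on the \emph{old} coordinates. We add one new coordinate for every way of assigning types to the elements of $G_1$. The larger group has many more pairs $x_1\ne x_2$, but the process closes up. If $x_1$ and $x_2$ differ in the old coordinates, some assignment gives each its correct type. If they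 agree there, with common value $z$, the old coordinates of the sum are those of a one-variable sum such as $2f_1(z)+z$, which is already blocked.
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:sumset}]
Fix $k$. We prove by induction on $m\ge0$ that there are an admissible group $G_m$ and a function $f_m\colon G_m\to G_m$ with the following property.
\begin{quote}
$(\ast_m)$\quad For $1\le s\le m$, distinct $x_1,\dots,x_s\in G_m$ and types $(a_1,b_1),\dots,(a_s,b_s)\in P$ with $\sum_i(a_i+b_i)=k$, the sum \eqref{eq:sum} with $f=f_m$ is not $-\mathbf 1$.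
\end{quote}
For $m=0$ take the trivial group; the condition is vacuous.

Given $(G_m,f_m)$, let $\mathcal X$ be the finite set of all functions $\chi\colon G_m\to P$. Choose distinct primes $q_\chi$, $\chi\in\mathcal X$, larger than $k$ and $|G_m|$. Then
\[
G_{m+1}=G_m\times\prod_{\chi\in\mathcal X}\mathbb Z/q_\chi
\]
is admissible. Let $\pi\colon G_{m+1}\to G_m$ be the projection and let $x_\chi$ denote the $\chi$-coordinate of $x$. Define $f_{m+1}$ by
\[
\pi f_{m+1}(x)=f_m(\pi x),\qquad f_{m+1}(x)_\chi=\rho_{\chi(\pi x)}(x_\chi)\quad(\chi\in\mathcal X).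
\]
Let $1\le s\le m+1$, let $x_1,\dots,x_s\in G_{m+1}$ be distinct, let $(a_i,b_i)\in P$ with $\sum_i(a_i+b_i)=k$, and let $\sigma$ be the sum \eqref{eq:sum} with $f=f_{m+1}$.

\emph{Case 1: $\pi x_1,\dots,\pi x_s$ take at most $m$ distinct values.} Let $z_1,\dots,z_{s'}$ be these values, $1\le s'\le m$, and let $(a'_l,b'_l)$ be the sum of the pairs $(a_i,b_i)$ over those $i$ with $\pi x_i=z_l$. Each $a'_l+b'_l$ is at least $1$ and their total is $k$, so $(a'_l,b'_l)\in P$. We have
\[
\pi\sigma=\sum_{i=1}^s\bigl((a_i+b_i)f_m(\pi x_i)+b_i\,\pi x_i\bigr)=\sum_{l=1}^{s'}\bigl((a'_l+b'_l)f_m(z_l)+b'_lz_l\bigr),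
\]
which is not $-\mathbf 1$ in $G_m$ by $(\ast_m)$. So $\sigma\ne-\mathbf 1$.

\emph{Case 2: $\pi x_1,\dots,\pi x_s$ take at least $m+1$ distinct values.} Then $s=m+1$ and the $\pi x_i$ are distinct, so there is $\chi\in\mathcal X$ with $\chi(\pi x_i)=(a_i,b_i)$ for all $i$. By \eqref{eq:rem}, the $\chi$-coordinate of the $i$-th term of $\sigma$ is the residue of an integer in $\{0,\dots,a_i+b_i-1\}$. So $\sigma_\chi$ is the residue of an integer between $0$ and $k-s\le k-1$. The residue $-1$ is represented by $q_\chi-1\ge k$, so $\sigma_\chi\ne-1$ and $\sigma\ne-\mathbf 1$. This is where $q_\chi>k$ is used.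

The induction is complete. Take $G=G_k$, $f=f_k$ and $A$ as in \eqref{eq:A}. Then $A-A=G$. A $k$-fold sum of elements of $A$ has the form \eqref{eq:sum} with $1\le s\le k$, so it is not $-\mathbf 1$ by $(\ast_k)$, and $kA\ne G$. Since the moduli are pairwise coprime, the Chinese remainder theorem gives $G\cong\mathbb Z/q$ with $q=|G|$. Finally $q\ge2$, because $kA$ is a nonempty proper subset of $G$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Given $k$, take $q$ and $A$ from Lemma~\ref{lem:sumset}. Replacing $A$ by $A+t$ leaves $A-A$ unchanged and translates $kA$ by $kt$, so we may assume $0\in A$. Let $D=\mathrm{Cay}(\mathbb Z/q,A\setminus\{0\})$. Every vertex has the form $a-a'$ with $a,a'\in A$. The vertex $a$ equals $0$ or is the head of an arc from $0$, and it equals $a-a'$ or is the head of an arc from $a-a'$. So every vertex is within undirected distance $2$ of $0$, and by transitivity $D$ is connected with $d\le2$. The set of $k$-descendants of $0$ is $kA\ne\mathbb Z/q$, so $d^+>k$. A bound $d^+\le F(d)$ would give $k<\max(F(1),F(2))$ for all $k$, which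 is absurd.
\end{proof}

\begin{remark}
In these digraphs every two vertices $u,v$ have a common $1$-descendant: if $v-u=a-a'$, then $u+a=v+a'$. Theorem~\ref{thm:loglog}(a) with $\ell=1$ shows that any pair $(q,A)$ as in Lemma~\ref{lem:sumset} satisfies $k<2\lceil\log_2(2\ln q)\rceil$, so $q$ is at least doubly exponential in $k$. Our construction is far larger. It adds $|P|^{|G_m|}\ge2^{|G_m|}$ coordinates at step $m$, so $|G_{m+1}|\ge2^{2^{|G_m|}}$ and $q$ exceeds a tower of exponentials whose height grows with $k$.
\end{remark}

\begin{thebibliography}{1}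

\bibitem{eulerian}
\emph{On the diameter of Eulerian orientations of graphs},
\texttt{https://typeset.io/pdf/\allowbreak on-the-diameter-of-\allowbreak eulerian-orientations-\allowbreak of-graphs-\allowbreak 16ngbi4e2s.pdf}

\end{thebibliography}
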